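# A norm gap for central idempotents of finite and compact groups

## 1. Idempotents that drop to $\psi(e)/\sqrt2$ off their center

**Setting.** Let $G$ be a finite group with normalized counting measure, or more generally a compact group with normalized Haar measure. We write $\mathbb E$ for averages. The finite case is the main one, and up to Section 7 you may read "finite" for "compact" everywhere; the few remarks about topology matter only in Section 8. The algebra $L^1(G)$ carries the norm $\|f\|_1=\mathbb E|f|$ and the convolution $(f*g)(x)=\mathbb E_y f(y)g(y^{-1}x)$. Its center $ZL^1(G)$ consists of the class functions. We write $\operatorname{Irr}(G)$ for the set of irreducible characters and $d_\chi=\chi(e)$ for degrees.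

An idempotent of $ZL^1(G)$ is an element $\psi$ with $\psi*\psi=\psi$. Since $\chi*\chi'=0$ for $\chi\ne\chi'$ and $\chi*\chi=\chi/d_\chi$, the functions $d_\chi\chi$ are pairwise orthogonal idempotents. For finite $G$ they span $ZL^1(G)$, so $\sum c_\chi d_\chi\chi$ is idempotent exactly when every $c_\chi\in\{0,1\}$. Every nonzero idempotent is therefore
$$\psi=\psi_F=\sum_{\chi\in F}d_\chi\chi$$
with $F\subseteq\operatorname{Irr}(G)$ finite and nonempty. For infinite compact $G$ the same holds: the Fourier coefficients $c_\chi$ of a central idempotent lie in $\{0,1\}$, they tend to $0$ by the Riemann–Lebesgue lemma, so only finitely many are $1$, and $\psi-\psi_F$ has all Fourier coefficients zero.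

We shall see that $\|\psi\|_1\ge1$ always. The question is how close to $1$ the norm can be without being $1$. Two results frame it. Rider: for compact $G$, if $\|\psi\|_1>1$ then $\|\psi\|_1>\frac{301}{300}$. Saeki: for locally compact abelian $G$, if $\|\psi\|_1>1$ then $\|\psi\|_1\ge\frac{1+\sqrt2}2$, and this is sharp. The work "Mind the GAP: Amenability Constants and Arens Regularity of Fourier Algebras" is the source of the conjecture that Saeki's constant is right for all finite groups. The goal of these notes is to prove this, and the same for compact groups. Put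
$$\kappa=\frac{1+\sqrt2}2,\qquad c=\sqrt2-1,\qquad \kappa=\frac1{2c}.$$

**Theorem A.** If $G$ is finite and $\psi\neq0$ is an idempotent of $ZL^1(G)$, then $\|\psi\|_1=1$ or $\|\psi\|_1\ge\kappa$.

**Theorem B.** The same holds for every compact group $G$.

The constant is attained: for $G=\mathbb Z/4$ and $\psi(x)=1+i^x$, the values of $|\psi|$ are $2,\sqrt2,0,\sqrt2$, so $\|\psi\|_1=\frac{2+2\sqrt2}4=\kappa$.

**Basic data.** For $\psi=\psi_F$ put
$$D=\psi(e)=\sum_{\chi\in F}d_\chi^2,\quad \tau=\psi/D,\quad t=|\tau|,\quad Z=Z(F)=\{g:t(g)=1\}.$$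
For $\psi=1+i^x$ on $\mathbb Z/4$ we have $D=2$, $t=1,\frac1{\sqrt2},0,\frac1{\sqrt2}$ and $Z$ trivial. For $\psi=1+\operatorname{sgn}$ on $S_3$ we have $D=2$, $t=1$ on $A_3$, $t=0$ off $A_3$, and $Z=A_3$.

**Lemma 1.1.** We have $t\le1$. An element $g$ lies in $Z$ iff it acts in all representations affording members of $F$ by one and the same scalar. So $Z$ is a closed normal subgroup, $\lambda=\tau|_Z$ is a $G$-invariant linear character of $Z$, $\tau(gz)=\tau(g)\lambda(z)$ for $z\in Z$, and $t$ is a class function on $\bar G=G/Z$.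

*Proof.* Let $\rho_\chi$ on $V_\chi$ be a unitary representation affording $\chi$. Let $G$ act by left multiplication on $\bigoplus_{\chi\in F}\operatorname{End}(V_\chi)$, with the Hilbert–Schmidt inner product $\langle A,B\rangle=\operatorname{tr}(AB^*)$, and let $\xi=\bigoplus\sqrt{d_\chi/D}\,I$. Then $\|\xi\|^2=\sum\frac{d_\chi}D d_\chi=1$ and $\langle g\xi,\xi\rangle=\sum\frac{d_\chi}D\chi(g)=\tau(g)$. By Cauchy–Schwarz $t\le1$, with equality iff $g\xi\in\mathbb C\xi$, that is, iff all $\rho_\chi(g)$ are the same scalar. The set of such $g$ is a closed normal subgroup, the scalar is $\tau(g)=\lambda(g)$, and it is unchanged by conjugation. Since $z\xi=\lambda(z)\xi$, also $\tau(gz)=\langle gz\xi,\xi\rangle=\lambda(z)\tau(g)$. $\square$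

By orthogonality of characters $\mathbb E|\psi|^2=\sum_F d_\chi^2=D$, so $\mathbb E[t^2]=1/D$. As $t$ is constant on cosets of $Z$,
$$\|\psi\|_1=D\,\mathbb E[t]=\frac{\mathbb E_{\bar G}[t]}{\mathbb E_{\bar G}[t^2]},\qquad \mathbb E_{\bar G}[t^2]=\frac1D.\tag{1}$$

For a linear character $\lambda$ of a normal subgroup $Z$, $\operatorname{Irr}(G|\lambda)$ denotes the irreducible characters of $G$ whose restriction to $Z$ contains $\lambda$ ("lying over $\lambda$"). By Lemma 1.1, $F\subseteq\operatorname{Irr}(G|\lambda)$. When $|G:Z|<\infty$ and $\lambda$ is $G$-invariant, Frobenius reciprocity gives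
$$|G:Z|\,\lambda1_Z=\operatorname{Ind}_Z^G\lambda=\sum_{\chi\in\operatorname{Irr}(G|\lambda)}d_\chi\chi .$$

**Lemma 1.2.** $\|\psi\|_1\ge1$, with equality iff $t$ takes only the values $0$ and $1$. In that case $Z$ is open, $D=|G:Z|$, $\psi=|G:Z|\lambda1_Z$ and $F=\operatorname{Irr}(G|\lambda)$.

*Proof.* As $0\le t\le1$, $t\ge t^2$, and (1) gives $\|\psi\|_1\ge1$. Equality means $\mathbb E[t-t^2]=0$, and as $t$ is continuous this means $t=t^2$ everywhere. In that case $Z=\{t>\frac12\}$ is open, so $|G:Z|<\infty$, and $1/D=\mathbb E[t^2]=1/|G:Z|$. Hence $\psi=D\tau=|G:Z|\lambda1_Z$, and comparing coefficients with the displayed formula for $\operatorname{Ind}_Z^G\lambda$ gives $F=\operatorname{Irr}(G|\lambda)$. $\square$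

Here is the case that takes three lines.

**Proposition 1.3.** Suppose $n=|G:Z|<\infty$, $2D\le n$, and $t(g)\le\frac1{\sqrt2}$ for all $g\notin Z$. Then $\|\psi\|_1\ge\kappa$.

*Proof.* Let $M=\sum_{x\in\bar G}t(x)^2$. By (1), $M=n/D\ge2$. For $x\neq1$ in $\bar G$ we have $t(x)\ge\sqrt2\,t(x)^2$. So
$$\|\psi\|_1=\frac{\sum t}{\sum t^2}\ge\frac{1+\sqrt2(M-1)}{M}=\sqrt2-\frac{\sqrt2-1}M\ge\sqrt2-\frac{\sqrt2-1}2=\kappa.\qquad\square$$

The group $\mathbb Z/4$ above satisfies the hypotheses, with equality. So does a nonabelian example: let $G=\langle r,s\rangle$ be dihedral of order $16$ ($r^8=s^2=1$) and $F=\{\chi\}$ with $\chi$ faithful of degree $2$, $\chi(r^k)=2\cos\frac{\pi k}4$ and $\chi=0$ on reflections. Here $D=4$, $Z=\{1,r^4\}$, $n=8$, and $t=\frac1{\sqrt2}$ on $r^{\pm1},r^{\pm3}$ and $0$ on the other elements off $Z$. The norm is $\frac{2}{16}(4+4\sqrt2)=\kappa$.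

What changes in general? Both hypotheses can fail. On $S_3$ with $F$ the character of degree $2$, $\psi$ takes the values $4$, $-2$ (twice) and $0$ (three times), so $D=4>\frac62$. Here one should look at the complement $F'=\{1,\operatorname{sgn}\}$, and this turns out to repair the first hypothesis always (Section 7, Step 1). The second failure is serious. On $\mathbb Z/5$ with $\psi(x)=1+e^{2\pi ix/5}$ we have $t(x)=|\cos(36^\circ x)|$, so $t(\pm1)=0.809\ldots$ exceeds $\frac1{\sqrt2}$ and $t\geq\sqrt2\,t^2$ is false there. The norm is $\frac25(1+1.618\ldots+0.618\ldots)=1.294\ldots$, above $\kappa=1.207\ldots$, but only thanks to the elements $\pm2$. So elements of $\bar G$ at which $t$ is close to $1$ must be paid for by other elements. The rest of the talk finds the payment.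

## 2. A test function, and growth of the sets where $t$ is large

**Faithful $\lambda$.** By Lemma 1.1, $\ker\lambda=\bigcap_{\chi\in F}\ker\chi$. Passing to $G/\ker\lambda$ changes neither $\|\psi\|_1$ nor $\bar G$ nor $t$. So from now on we assume that $\lambda$ is faithful. Then $Z$ is central in $G$: for $g\in G$, $z\in Z$ we have $\lambda(gzg^{-1}z^{-1})=1$ by invariance, so $gzg^{-1}=z$.

**Linear characters.** If all $\chi\in F$ are linear, then $\psi$ is inflated from the abelian group $G/\overline{[G,G]}$, and Saeki's theorem gives: (S) $\|\psi\|_1=1$ or $\|\psi\|_1\ge\kappa$.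

**Angles.** Angles are in degrees. For $x\in\bar G$ let $\theta(x)=\arccos t(x)\in[0,90^\circ]$. With $\xi$ as in the proof of Lemma 1.1, it is the angle between the complex lines $\mathbb Cg\xi$ and $\mathbb C\xi$, for any $g$ over $x$. Put
$$A_\sigma=\{x\in\bar G:\theta(x)\le\sigma\}.$$

**Lemma 2.1.** $\theta(xy)\le\theta(x)+\theta(y)$ and $\theta(x^{-1})=\theta(x)$. The set $A_\sigma$ is closed, conjugation-invariant, contains $1$, and $A_\beta A_\sigma\subseteq A_{\beta+\sigma}$ whenever $\beta+\sigma\le90^\circ$.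

*Proof.* First, if $u,v,w$ are unit vectors and $|\langle u,v\rangle|=\cos a$, $|\langle v,w\rangle|=\cos b$ with $a,b\in[0,90^\circ]$, then $\arccos|\langle u,w\rangle|\le a+b$. This is clear if $a+b\ge90^\circ$. Otherwise adjust phases so that $u=\cos a\,v+\sin a\,u'$ and $w=\cos b\,v+\sin b\,w'$ with unit vectors $u',w'\perp v$; then $|\langle u,w\rangle|\ge\cos a\cos b-\sin a\sin b=\cos(a+b)$. Apply this to $u=gh\xi$, $v=g\xi$, $w=\xi$. The angle between $gh\xi$ and $g\xi$ is that between $h\xi$ and $\xi$ by unitarity. Also $|\langle g^{-1}\xi,\xi\rangle|=|\langle\xi,g\xi\rangle|$. The remaining assertions are immediate. $\square$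

**The test function.** Let
$$f(\vartheta)=1-\Bigl(\frac{\cos\vartheta}c-1\Bigr)^2=\frac2c\,(t-\kappa t^2),\qquad t=\cos\vartheta.\tag{2}$$
By (1), for finite $\bar G$ we have $\|\psi\|_1\ge\kappa$ iff $\sum_{x\in\bar G}(t(x)-\kappa t(x)^2)\ge0$, that is, iff $\sum_{x\in\bar G}f(\theta(x))\ge0$. Since $\frac1c-1=\sqrt2$, $f(0)=1-2=-1$. So
$$\|\psi\|_1\ge\kappa\iff J:=\sum_{x\ne1}f(\theta(x))\ \ge\ 1 .\tag{3}$$

The first thing one tries is to bound $J$ term by term. This works while $f\ge0$, that is, while $t\le2c=0.828\ldots$ off the identity. It stops exactly there: an element with $\theta(x)<\arccos(2c)\approx34.1^\circ$ contributes a negative term, and looking at that term alone shows nothing about the others.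

The second thing one tries is the triangle inequality. Many elements at small angles produce, by multiplication, many elements at larger angles, where $f>0$. To make this quantitative, count by angle. For $v\in[0,1]$ and $m\in[0,2]$ let
$$u(v)=\arccos\bigl(c(1-\sqrt v)\bigr),\qquad s(m)=\arccos\bigl(c(1+\sqrt m)\bigr).$$
The function $u$ increases from $\arccos c\approx65.5^\circ$ to $90^\circ$, and $s$ decreases from $\arccos c$ to $s(2)=0$.

**Lemma 2.2.** For every $\vartheta\in[0,90^\circ]$,
$$f(\vartheta)=\int_0^1 1[\vartheta\le u(v)]\,dv-\int_0^2 1[\vartheta\le s(m)]\,dm.\tag{4}$$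

*Proof.* The condition $\vartheta\le u(v)$ says $\sqrt v\ge1-\cos\vartheta/c$, and $\vartheta\le s(m)$ says $\sqrt m\le\cos\vartheta/c-1$. If $\cos\vartheta\ge c$, the first integral is $1$ and the second is $(\cos\vartheta/c-1)^2\le2$. If $\cos\vartheta<c$, the first is $1-(1-\cos\vartheta/c)^2$ and the second is $0$. $\square$

For finite $\bar G$ put $\mathcal N(\sigma)=|A_\sigma|-1$, the number of $x\ne1$ with $\theta(x)\le\sigma$. Summing (4) over $x\neq1$,
$$J=\int_0^1\mathcal N(u(v))\,dv-\int_0^2\mathcal N(s(m))\,dm .$$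
The first integral sees $\mathcal N$ above $65.5^\circ$, the second below. We would be in good shape if $\mathcal N$ grew at least additively. What we shall use is
$$\mathcal N(\beta+\sigma)\ge\mathcal N(\sigma)+0.9\,\mathcal N(\beta)\qquad(0\le\sigma\le37.5^\circ,\ \beta\ge0,\ \beta+\sigma\le90^\circ).\tag{5}$$

**Where growth breaks down.** Inequality (5) is false in general. Let $G=\mathbb Z/2\times\mathbb Z/10$, $h=(1,0)$, and let $F$ consist of the ten characters trivial on $h$ together with $(x,y)\mapsto(-1)^x$. Then $\psi(x,y)=10\cdot1[y=0]+(-1)^x$ and $D=11$, so $t(h)=\frac9{11}$, $\theta(h)\approx35.1^\circ$, while $t=\frac1{11}$ at all elements with $y\ne0$, at angle $\approx84.8^\circ$. Here $Z$ is trivial, and for $36^\circ\le\sigma\le84^\circ$ the set $A_\sigma=\{0,h\}$ is a subgroup. With $\sigma=36^\circ$, $\beta=40^\circ$, (5) would say $1\ge1.9$. (The norm here is $\frac{11+9+18}{20}=1.9$, so the theorem is in no danger, only the method.) The obstruction is that $A_\sigma$ fills a subgroup. The next lemma says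 that such subgroups are the only obstruction, and that normal ones suffice.

**Lemma 2.3.** Let $\Gamma$ be a finite group, $A\subseteq\Gamma$ nonempty and conjugation-invariant, $0<k<1$. There is a normal subgroup $H$ of $\Gamma$, possibly trivial, with $|SA|-k|S|\ge|HA|-k|H|$ for all nonempty $S\subseteq\Gamma$.

*Proof.* Put $C(S)=|SA|-k|S|$ for nonempty $S$. If $S\cap S'\ne\emptyset$, then $(S\cup S')A=SA\cup S'A$ and $(S\cap S')A\subseteq SA\cap S'A$, so
$$C(S\cup S')+C(S\cap S')\le C(S)+C(S').$$
Let $c_0=\min C$, and call the minimizers of least cardinality *atoms*. If two atoms $S,S'$ intersect, then $C(S\cap S')\le2c_0-C(S\cup S')\le c_0$, so $S\cap S'$ is a minimizer. By minimality of cardinality $S=S\cap S'=S'$. Next, $C(gS)=C(S)$, and $C(Sg)=C(S)$ because $SgA=SAg$. So left and right translates of atoms are atoms. Hence there is exactly one atom $H$ containing $1$. For $h\in H$ the atom $h^{-1}H$ contains $1$, so $h^{-1}H=H$. Thus $H$ is a subgroup. Likewise $gHg^{-1}$ is an atom containing $1$, so $gHg^{-1}=H$. $\square$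

In the example, with $A=\{0,h\}$ and $k=0.9$, $C(S)\ge0.1|SA|\ge0.2$ for all $S$, and $C(\{0,h\})=2-1.8=0.2$, $C(\{0\})=1.1$. The subgroup $H=\{0,h\}$ is what the lemma finds.

So we win if $A_\sigma$ can occupy only a small part of every coset of a nontrivial normal subgroup. This would follow from equidistribution of $t^2$ over such cosets.

**Lemma 2.4.** Suppose $\bar G$ is finite, $D\ge16$, and for every nontrivial normal subgroup $H$ of $\bar G$ the average of $t^2$ over each coset $yH$ equals $1/D$. Then (5) holds.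

*Proof.* Let $\sigma\le37.5^\circ$ and $A=A_\sigma$. We have $\cos^2\sigma\ge\frac{1+\cos75^\circ}2>\frac58$. For normal $H\ne1$, $|A\cap yH|\cos^2\sigma\le\sum_{yH}t^2=|H|/D$, so $|A\cap yH|\le\frac{|H|}{16\cdot5/8}=\frac{|H|}{10}$. As $HA$ is a union of cosets of $H$ and contains $A$, $|A|\le\frac1{10}|HA|$. As $|H|\le|HA|$,
$$|HA|-0.9|H|\ge0.1|HA|\ge|A|.$$
For $H=1$, $|HA|-0.9|H|=|A|-0.9$. In both cases Lemma 2.3 with $k=0.9$ gives $|SA|\ge|A|+0.9(|S|-1)$ for every nonempty $S$. Take $S=A_\beta$. By Lemma 2.1, $|A_{\beta+\sigma}|\ge|A_\sigma|+0.9(|A_\beta|-1)$. Subtract $1$. $\square$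

The task is now split. We must (i) get the equidistribution of $t^2$, which Section 3 does by Clifford theory, leaving an exceptional case that Section 4 computes exactly; (ii) get $D\ge16$, done in Section 5; (iii) derive $J\ge1$ from (5), done in Section 6. Why should (i) be plausible? If the characters in $F$ restrict to distinct irreducible characters of a normal subgroup $N$, then Schur orthogonality on $N$ forces $\mathbb E_{n\in N}|\psi(gn)|^2=D$ for every $g$. We recall the precise form of orthogonality that is used.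

**Schur orthogonality.** Let $\rho,\rho'$ be irreducible unitary representations of a compact group $N$ on $V,V'$, and $A\in\operatorname{End}V$, $B\in\operatorname{End}V'$. Then $\mathbb E_n\operatorname{tr}(A\rho(n))\overline{\operatorname{tr}(B\rho'(n))}$ is $0$ if $\rho,\rho'$ are inequivalent, and it is $\frac1{\dim V}\operatorname{tr}(AB^*)$ if $\rho=\rho'$.

## 3. Clifford theory for an idempotent of small norm

Let $N$ be a closed normal subgroup of finite index in $G$. For $\varphi\in\operatorname{Irr}(N)$ and $g\in G$ put ${}^g\varphi(n)=\varphi(g^{-1}ng)$, and let $T=T_\varphi$ be the stabilizer of $\varphi$ in $G$. Clifford's theorem says that for $\chi\in\operatorname{Irr}(G)$ the constituents of $\chi_N$ form one $G$-orbit; that if $\chi$ lies over $\varphi$ there is exactly one $\eta\in\operatorname{Irr}(T)$ lying over $\varphi$ with $\chi=\operatorname{Ind}_T^G\eta$, called the Clifford correspondent of $\chi$ over $\varphi$; and that $\eta_N$ is a multiple of $\varphi$.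

A *projective representation* $P$ of a group $Q$ with factor set $\beta$ satisfies $P(x)P(y)=\beta(x,y)P(xy)$ with scalars $\beta(x,y)\neq 0$. Example: $Q=\mathbb Z/2\times\mathbb Z/2=\langle a,b\rangle$, $P(1)=I$, $P(a)=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, $P(b)=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $P(ab)=P(a)P(b)$. Here $P(b)P(a)=-P(ab)$. No rescaling gives an ordinary representation, since $P(a)$ and $P(b)$ do not commute while $Q$ is abelian.

What can go wrong with "distinct irreducible restrictions" is visible on $S_3$ with $N=A_3$ and $F=\{\chi\}$, $d_\chi=2$: $\chi_N=\omega+\bar\omega$ is reducible. But $\psi=2\chi$ vanishes off $K=A_3$, and on $K$ it equals $|G:K|(\omega+\bar\omega)$, so $\psi$ comes from $F_K=\{\omega,\bar\omega\}$ on $K$, which has the same norm $\frac43$. The lemma says that if the norm is below $\kappa$, this is the only thing that can go wrong.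

**Lemma 3.1.** Let $N\ge Z$ be closed and normal in $G$ with $G/N$ finite, and let $\|\psi\|_1<\kappa$. Assume that every pair $(\Gamma,F^*)$ with $\Gamma$ a finite group, $\emptyset\ne F^*\subseteq\operatorname{Irr}(\Gamma)$ and $|\Gamma:Z(F^*)|\le|G/N|$ satisfies $\|\psi_{F^*}\|_1=1$ or $\|\psi_{F^*}\|_1\ge\kappa$. Then there are a closed normal subgroup $K$ of $G$ with $N\le K\le G$ and a finite $F_K\subset\operatorname{Irr}(K)$ such that $\psi=0$ off $K$, $\psi|_K=|G:K|\,\psi_{F_K}$, and restriction to $N$ is an injective map $F_K\to\operatorname{Irr}(N)$ (in particular each member of $F_K$ is irreducible on $N$). Consequently $\|\psi_{F_K}\|_1=\|\psi\|_1$, $Z(F_K)=Z$ and $\tau_{F_K}=\tau|_K$. If $K=G$, then $F_K=F$.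

*Proof.* Let $J_N$ be the finite $G$-stable set of constituents of the $\chi_N$, $\chi\in F$. Fix $\varphi\in J_N$, $T=T_\varphi$, and a unitary representation $\Phi$ of $N$ on $V$ affording $\varphi$.

**Step 1: extend $\Phi$ projectively to $T$, with roots of unity as factor set.** This makes the irreducible characters of $T$ over $\varphi$ products of two factors. Choose representatives $r$ of $T/N$, with $1$ representing $N$. As $\varphi$ is $T$-invariant there are unitary $U_r$ with $U_r\Phi(n)U_r^{-1}=\Phi(rnr^{-1})$; take $U_1=I$. Put $\hat\Phi(rn)=U_r\Phi(n)$. Then $\hat\Phi|_N=\Phi$ and $\hat\Phi(gn)=\hat\Phi(g)\Phi(n)$. Also $\hat\Phi(ng)=\Phi(n)\hat\Phi(g)$: for $g=rn'$ we have $ng=r(r^{-1}nr)n'$ and $U_r\Phi(r^{-1}nr)=\Phi(n)U_r$. In particular $\hat\Phi(g)\Phi(n)\hat\Phi(g)^{-1}=\Phi(gng^{-1})$, so $\hat\Phi(g)\hat\Phi(h)\hat\Phi(gh)^{-1}$ commutes with $\Phi(N)$. By Schur's lemma it is a scalar of modulus $1$. It depends only on the cosets of $g$ and $h$, because $\hat\Phi(gn)\hat\Phi(hm)=\hat\Phi(g)\hat\Phi(h)\Phi(h^{-1}nh\,m)$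 and $\hat\Phi(gnhm)=\hat\Phi(gh)\Phi(h^{-1}nh\,m)$. Write $\hat\Phi(g)\hat\Phi(h)=\alpha(gN,hN)\hat\Phi(gh)$; then $\alpha(1,x)=\alpha(x,1)=1$, and associativity gives $\alpha(x,y)\alpha(xy,z)=\alpha(y,z)\alpha(x,yz)$.

Let $q=|T/N|$ and $\mu(x)=\prod_y\alpha(x,y)$. Multiplying the last identity over all $z\in T/N$ gives $\alpha(x,y)^q\mu(xy)=\mu(y)\mu(x)$. Choose $\delta(x)$ with $\delta(x)^q=\mu(x)^{-1}$ and $\delta(1)=1$, and replace $\hat\Phi(g)$ by $\delta(gN)\hat\Phi(g)$. The new factor set is $\alpha(x,y)\delta(x)\delta(y)/\delta(xy)$, whose $q$-th power is $1$. So we may assume that $\alpha$ takes values in the group $R$ of $q$-th roots of unity. All properties above persist, and $\hat\Phi(g)$ is unitary. Let $\hat\varphi=\operatorname{tr}\hat\Phi$.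

**Step 2: describe $\operatorname{Irr}(T|\varphi)$ through a finite group $\Gamma$.** This is what lets the hypothesis on finite pairs enter. Let $W$ afford $\eta\in\operatorname{Irr}(T|\varphi)$. As $\eta_N$ is a multiple of $\varphi$, the map $V\otimes M\to W$, $v\otimes m\mapsto m(v)$, with $M=\operatorname{Hom}_N(V,W)$, is an isomorphism. For $g\in T$ put $P(g)m=g\,m\,\hat\Phi(g)^{-1}$. This is again in $M$, since
$$g\,m\,\hat\Phi(g)^{-1}\Phi(n)=g\,m\,\Phi(g^{-1}ng)\hat\Phi(g)^{-1}=n\,g\,m\,\hat\Phi(g)^{-1}.$$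
Moreover $P(gn)=P(g)$, since $n\,m\,\Phi(n)^{-1}=m$, and $P(g)P(h)m=gh\,m\,(\hat\Phi(g)\hat\Phi(h))^{-1}=\alpha(gN,hN)^{-1}P(gh)m$. So $P$ is a projective representation of $T/N$ with factor set $\alpha^{-1}$. As $g(m(v))=(P(g)m)(\hat\Phi(g)v)$, $T$ acts on $V\otimes M$ as $\hat\Phi\otimes P$. Conversely any $P$ with factor set $\alpha^{-1}$ yields an ordinary representation $\hat\Phi\otimes P$ of $T$ over $\varphi$, invariant subspaces correspond to each other, and so $W$ is irreducible iff $P$ is. This gives a bijection between $\operatorname{Irr}(T|\varphi)$ and the classes of irreducible $P$ with factor set $\alpha^{-1}$, and $\eta=\hat\varphi\cdot\operatorname{tr}P$. Let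
$$\Gamma=\{(x,\epsilon):x\in T/N,\ \epsilon\in R\},\qquad(x,\epsilon)(y,\epsilon')=(xy,\alpha(x,y)^{-1}\epsilon\epsilon').$$
This is a finite group by the cocycle identity, $1\times R$ is central in it, and $P\mapsto[(x,\epsilon)\mapsto\epsilon P(x)]$ is a bijection from the irreducible $P$ with factor set $\alpha^{-1}$ to the irreducible representations of $\Gamma$ in which $(1,\epsilon)$ acts as $\epsilon$.

**Step 3: write $\psi$ in these terms and bound the norm below.** Let $F_\varphi\subset\operatorname{Irr}(T|\varphi)$ be the set of Clifford correspondents of the $\chi\in F$ over $\varphi$, and $F^*_\varphi\subset\operatorname{Irr}(\Gamma)$ the corresponding set; both are nonempty. Put $b_\varphi(x)=\sum_P P(1)\operatorname{tr}P(x)$, summed over the $P$ belonging to $F_\varphi$, where $P(1)$ denotes the degree; put $b_\varphi=0$ off $T/N$. For $\chi=\operatorname{Ind}_T^G\eta$ we have $d_\chi=|G:T|\varphi(1)P(1)$. By the formula for induced characters, $\chi(g)$ is the sum over $x\in G/T$ with $x^{-1}gx\in T$ of $\eta(x^{-1}gx)$.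 Now $g\mapsto\eta(x^{-1}gx)$ is the Clifford correspondent of $\chi$ over ${}^x\varphi$, and ${}^x\varphi$ runs once through the conjugates of $\varphi$. Hence
$$\psi(g)=\sum_{\varphi\in J_N,\ g\in T_\varphi}|G:T_\varphi|\,\varphi(1)\,\hat\varphi(g)\,b_\varphi(gN).\tag{6}$$
Fix $x\in G$. The functions $n\mapsto\hat\varphi(xn)=\operatorname{tr}(\hat\Phi(x)\Phi(n))$, for $\varphi\in J_N$ with $x\in T_\varphi$, are orthonormal in $L^2(N)$ by Schur orthogonality; the square norm is $\frac1{\varphi(1)}\operatorname{tr}(\hat\Phi(x)\hat\Phi(x)^*)=1$. They are bounded by $\varphi(1)$. Pairing $n\mapsto\psi(xn)$ with $\hat\varphi(xn)/\varphi(1)$, which has modulus at most $1$, gives $\mathbb E_n|\psi(xn)|\ge|G:T_\varphi|\,|b_\varphi(xN)|$, also when $x\notin T_\varphi$, since then the right side is $0$. Put $m_\varphi=|b_\varphi|/|T_\varphi/N|$. Averaging over $x\in G/N$,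
$$\|\psi\|_1\ \ge\sum_{x\in G/N}\ \max_{\varphi\in J_N}m_\varphi(x).\tag{7}$$

**Step 4: apply the hypothesis to each $F_\varphi^*$.** We have $|\psi_{F^*_\varphi}(x,\epsilon)|=|b_\varphi(x)|$, so $\sum_xm_\varphi(x)=\|\psi_{F_\varphi^*}\|_1$, and this is $<\kappa$ by (7). As $Z(F_\varphi^*)\ge1\times R$, $|\Gamma:Z(F^*_\varphi)|\le|T/N|\le|G/N|$. By hypothesis $\|\psi_{F_\varphi^*}\|_1=1$. By Lemma 1.2 there is a subgroup $K_\varphi$, $N\le K_\varphi\le T_\varphi$, with $K_\varphi/N=Z(F_\varphi^*)/(1\times R)$, such that every $P$ belonging to $F_\varphi$ satisfies $P(x)=\nu_\varphi(x)I$ for $x\in K_\varphi/N$ with one common $\nu_\varphi(x)$ of modulus $1$; moreover $b_\varphi=|T_\varphi:K_\varphi|\,\nu_\varphi$ on $K_\varphi/N$ and $b_\varphi=0$ elsewhere. So $m_\varphi=|K_\varphi/N|^{-1}$ on $K_\varphi/N$ and $m_\varphi=0$ elsewhere.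

**Step 5: all $K_\varphi$ coincide.** Suppose not. Choose $\varphi_1$ with $|K_{\varphi_1}/N|$ minimal and $\varphi_2$ with $K_{\varphi_2}\ne K_{\varphi_1}$. Then $K_{\varphi_2}\not\subseteq K_{\varphi_1}$, so $K_{\varphi_1}\cap K_{\varphi_2}$ is a proper subgroup of $K_{\varphi_2}$. Using $m_{\varphi_1}$ on $K_{\varphi_1}/N$ and $m_{\varphi_2}$ on the rest of $K_{\varphi_2}/N$, (7) gives
$$\|\psi\|_1\ge1+\Bigl(1-\frac{|(K_{\varphi_1}\cap K_{\varphi_2})/N|}{|K_{\varphi_2}/N|}\Bigr)\ge\frac32>\kappa,$$
a contradiction. Write $K$ for the common subgroup. It is contained in all $T_\varphi$.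

**Step 6: $K$ is normal in $G$.** By (6) and orthogonality, $x\in K_\varphi$ iff the function $n\mapsto\psi(xn)$ on $N$ has a nonzero component in the span of the matrix coefficients of $\Phi$. Now $\psi(gxg^{-1}n)=\psi(x\,g^{-1}ng)$, and $h(n)\mapsto h(g^{-1}ng)$ carries the matrix coefficients of $\varphi$ to those of ${}^g\varphi$. So $K_{{}^g\varphi}=gK_\varphi g^{-1}$. As $J_N$ is $G$-stable and all $K_\varphi$ equal $K$, $K$ is normal.

**Step 7: read off $F_K$.** By (6) and Step 4, $\psi=0$ off $K$, and on $K$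
$$\psi(g)=|G:K|\sum_{\varphi\in J_N}\varphi(1)\tilde\varphi(g),\qquad\tilde\varphi(g)=\hat\varphi(g)\,\nu_\varphi(gN).$$
The factor sets of $\hat\Phi|_K$ and of $\nu_\varphi$ are inverse to each other and $\nu_\varphi(1)=1$, so $\nu_\varphi\hat\Phi$ is an ordinary representation of $K$ extending $\Phi$. Thus $\tilde\varphi\in\operatorname{Irr}(K)$ restricts to $\varphi$. With $F_K=\{\tilde\varphi:\varphi\in J_N\}$ we have $\psi|_K=|G:K|\psi_{F_K}$, restriction is injective on $F_K$, $\|\psi_{F_K}\|_{L^1(K)}=\|\psi\|_1$ and $\tau_{F_K}=\tau|_K$. Since $Z\le N\le K$, $Z(F_K)=Z\cap K=Z$. If $K=G$, then $\psi=\psi_{F_K}$, so $F=F_K$. $\square$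

## 4. Abelian sections above the center: an exact formula

In the proof of Theorem A the subgroup $N/Z$ will be a minimal normal subgroup of $\bar G$. When it is abelian, no growth is needed, because the norm can be computed.

**Proposition 4.1.** Let $G$ be finite, $\lambda$ faithful, $N>Z$ normal in $G$, $V=N/Z$ abelian, $Z(N)=Z$, and suppose that restriction is an injective map $F\to\operatorname{Irr}(N)$. Then $F=\{\chi\}$ has one element, and
$$\|\psi\|_1=\mathbb E_g\,|V:C_V(g)|^{1/2},\tag{8}$$
where $G$ acts on $V$ by conjugation. So $\|\psi\|_1=1$ if $G$ acts trivially on $V$, and $\|\psi\|_1\ge\kappa$ otherwise.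

*Proof.* **Step 1: characters of $N$ over $\lambda$.** Let $\varphi\in\operatorname{Irr}(N|\lambda)$ and $n\in N\setminus Z$. As $Z(N)=Z$ and $V$ is abelian, there is $m\in N$ with $1\neq[m,n]=mnm^{-1}n^{-1}\in Z$. Then $\varphi(n)=\varphi(mnm^{-1})=\lambda([m,n])\varphi(n)$, and $\lambda([m,n])\ne1$, so $\varphi(n)=0$. Thus $\varphi$ vanishes off $Z$. From $\mathbb E_N|\varphi|^2=1$ we get $\varphi(1)^2=|V|$, so $\varphi$ is determined by $\lambda$. By injectivity $F=\{\chi\}$, $\chi_N=\varphi$ and $d=\chi(e)=|V|^{1/2}$.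

**Step 2: $|\chi(g)|^2$ as a count of fixed points.** Let $\rho$ on $V_\chi$ afford $\chi$, and let $n_v\in N$ represent $v\in V$ (written additively). For $v\neq w$, $\operatorname{tr}(\rho(n_v)\rho(n_w)^*)=\chi(n_vn_w^{-1})=0$. So the $|V|=d^2$ operators $\rho(n_v)$ form a basis of $\operatorname{End}(V_\chi)$. Conjugation by $\rho(g)$ maps $\rho(n_v)$ to a multiple of $\rho(n_{gv})$. The trace of this conjugation on $\operatorname{End}(V_\chi)$ is $|\chi(g)|^2$, so
$$|\chi(g)|^2=\sum_{v\in C_V(g)}c_g(v),\qquad c_g(v)=\lambda(gn_vg^{-1}n_v^{-1}).$$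
As $Z$ is central, $c_g(v)$ does not depend on the choice of $n_v$. Choosing $n_{v+w}=n_vn_w$, we get $c_g(v+w)=c_g(v)c_g(w)$, because $(gn_vg^{-1})(gn_wg^{-1})n_w^{-1}n_v^{-1}$ is the product of the central elements $gn_vg^{-1}n_v^{-1}$ and $gn_wg^{-1}n_w^{-1}$. So $c_g$ is a linear character of $C_V(g)$, and $|\chi(g)|^2\in\{0,|C_V(g)|\}$.

**Step 3: average over a coset of $N$.** As $N$ acts trivially on $V$, $C_V(gn)=C_V(g)$ for $n\in N$. As $\chi_N$ is irreducible, Schur orthogonality gives $\mathbb E_n|\chi(gn)|^2=1$. So $|\chi(gn)|$ equals $|C_V(g)|^{1/2}$ with probability $|C_V(g)|^{-1}$ and is $0$ otherwise, $\mathbb E_n|\chi(gn)|=|C_V(g)|^{-1/2}$, and $\mathbb E_n|\psi(gn)|=d\,|C_V(g)|^{-1/2}=|V:C_V(g)|^{1/2}$. Averaging over $g$ gives (8).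

**Step 4: the gap.** If the action is trivial, (8) gives $1$. Otherwise its kernel is a proper subgroup, so at least half of $G$ lies outside it and contributes values $\ge\sqrt2$, while the rest contributes $1$. So $\|\psi\|_1\ge\frac{1+\sqrt2}2=\kappa$. $\square$

Two checks. For the dihedral group of order $16$ of Section 1 take $N=\langle r^2,s\rangle$, dihedral of order $8$, with $Z(N)=Z=\{1,r^4\}$. As $rsr^{-1}=r^2s$, the action on $V$ is nontrivial. The kernel $N$ has index $2$, and $|V:C_V(g)|=2$ off $N$. So (8) gives $\frac{1+\sqrt2}2$, as found directly. For $G=SL_2(3)$, viewed as the binary tetrahedral group in $SU(2)$, with $\chi$ the character of degree $2$, $N=Q_8$ and $Z=\{\pm I\}$, the quotient $G/N$ of order $3$ permutes the three nonzero elements of $V$ cyclically, so (8) gives $\frac13(1+2+2)=\frac53$. Directly: $|\chi|$ is $2$ at $\pm I$, $0$ at the six elements of order $4$, and $1$ at the sixteen elements of order $3$ or $6$, and $2\cdot\frac{2+2+16}{24}=\frac53$.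

## 5. Fourth moments force $D\ge16$

Hölder's inequality turns an upper bound on $\mathbb E|\psi|^4$ into a lower bound on $\|\psi\|_1$. For small $D$ there are few configurations of degrees, and each gives a norm above $\kappa$.

**Lemma 5.1.** Let $\lambda$ be faithful, $N$ closed normal with $Z<N\le G$, and $\bar N=N/Z$. Assume:

- (a) restriction $F\to\operatorname{Irr}(N)$ is well defined and injective;
- (b) $N=ZS$, where $S$ is a closed subgroup with no nontrivial (continuous) linear character;
- (c) every irreducible representation of $\bar G$ that is nontrivial on $\bar N$ has degree $\ge3$;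
- (d) if $\chi\in F$ has degree $2$ and affords $\rho$, there is $z\in Z\cap S$ with $\rho(z)=-I$;
- (e) not all $\chi\in F$ are linear.

Then $t^2$ has average $1/D$ over each coset of $\bar N$ in $\bar G$; and if $\|\psi\|_1<\kappa$, then $D\ge16$.

*Proof.* **Step 1: equidistribution.** By (a) and Schur orthogonality, applied to $\chi(gn)=\operatorname{tr}(\rho_\chi(g)\rho_\chi(n))$, for all $g\in G$ and $\chi,\chi'\in F$,
$$\mathbb E_{n\in N}\,\chi(gn)\overline{\chi'(gn)}=\delta_{\chi\chi'}.$$
So $\mathbb E_n|\psi(gn)|^2=\sum_Fd_\chi^2=D$, which is the first claim.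

**Step 2: constituents of $\chi\bar\chi'$.** Since $Z$ acts by $\lambda$ in both, $\chi\bar\chi'$ is a character of $\bar G$. For a character $\pi$ of $\bar G$, averaging over the coset $g\bar N$ gives the trace of $g$ on the $\bar N$-fixed vectors, that is, the part of $\pi$ that is trivial on $\bar N$. By Step 1 this part is $0$ for $\chi\bar\chi'$ with $\chi\ne\chi'$, and it is the trivial character, once, for $\chi\bar\chi$. So $\chi\bar\chi'$ ($\chi\ne\chi'$) and $\chi\bar\chi-1$ (which may be zero) are sums of irreducible characters of $\bar G$ nontrivial on $\bar N$, of degree $\ge3$ by (c).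

**Step 3: the moment inequality.** Write $\psi\bar\psi=\sum a_i\chi_i$ over $\operatorname{Irr}(\bar G)$, with $\chi_0=1$ and $d_i=\chi_i(1)$. Then $a_0=\mathbb E|\psi|^2=D$, and evaluation at $e$ gives $\sum_{i\ne0}a_id_i=D^2-D$. With $r=\max_{i\ne0}a_i/d_i$, and by Hölder,
$$\mathbb E|\psi|^4=\sum a_i^2\le D^2+r(D^2-D),\qquad D^3=(\mathbb E|\psi|^2)^3\le\|\psi\|_1^2\;\mathbb E|\psi|^4.\tag{9}$$

**Step 4: which degrees occur if $D\le15$.** All degrees are $\le3$. Suppose some $\chi\in F$ has degree $2$, and take $z$ from (d). As $z\in Z$, $\lambda(z)=-1$ and $z$ acts as $-I$ in every $\chi'\in F$. By (b), $\det=1$ on $S$, so every degree is even. Thus all degrees are $2$, and $D=4a$ with $a=|F|\le3$. Otherwise all degrees are $1$ or $3$. By (e) there is a $3$, and there is exactly one, as $9+9>15$. At most one degree is $1$: a linear character over $\lambda$ is trivial on $S$, hence determined on $N=ZS$, and (a) applies. Three configurations remain.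

**Step 5: all degrees $2$.** By Step 2, $\chi\bar\chi-1$, of degree $3$, is irreducible, and $\chi\bar\chi'$, of degree $4$, is irreducible for $\chi\neq\chi'$. As $\psi\bar\psi=4\sum_{\chi,\chi'}\chi\bar\chi'$, we get $a_i\le4a$ if $d_i=3$ and $a_i\le4a(a-1)$ if $d_i=4$, so $r\le\max(\frac{4a}3,a(a-1))$. For $a=1,2,3$ this is $\frac43,\frac83,6$, and (9) gives $\mathbb E|\psi|^4\le32,\frac{640}3,936$ and $\|\psi\|_1^2\ge2,\ 2.4,\ 1.84$.

**Step 6: $F=\{\chi\}$ with $d=3$, $D=9$.** $\chi\bar\chi-1$ has degree $8$ and constituents of degree $\ge3$, so it is irreducible or has degrees $5+3$ or $4+4$. The sum of the squares of the multiplicities is at most $4$. So $\mathbb E|\chi|^4\le1+4=5$, $\mathbb E|\psi|^4\le81\cdot5=405$ and $\|\psi\|_1^2\ge\frac{729}{405}=1.8$.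

**Step 7: $F=\{\nu,\chi\}$ with degrees $1,3$, $D=10$.** Here $\psi\bar\psi=10+9(\chi\bar\chi-1)+3\chi\bar\nu+3\bar\chi\nu$, and $\chi\bar\nu,\bar\chi\nu$ are irreducible of degree $3$. In $\chi\bar\chi-1$ a constituent of degree $3$ occurs at most once, one of degree $4$ at most twice, and one of degree $\ge5$ at most once. So $a_i/d_i\le\frac{9+6}3=5$, $\frac{18}4$, $\frac95$ for $d_i=3$, $d_i=4$, $d_i\ge5$ respectively. With $r\le5$, (9) gives $\mathbb E|\psi|^4\le100+450=550$ and $\|\psi\|_1^2\ge\frac{1000}{550}>1.8$.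

In all configurations $\|\psi\|_1^2\ge1.8>\kappa^2=\frac{3+2\sqrt2}4\approx1.457$. So $\|\psi\|_1<\kappa$ forces $D\ge16$. $\square$

## 6. From growth to $J\ge1$: pairing small angles with large ones

Here we extract a lower bound for $J$ from (5) alone. The idea is to replace both integrals by step sums and to match each sample angle $a$ of the first integral with a sum $b+q\le a$ of two sample angles of the second, so that $\mathcal N(a)\ge\mathcal N(q)+0.9\,\mathcal N(b)$ pays for both. The factor $0.9$ is compensated by sampling the $b$'s on intervals of length $0.09$ and the $q$'s on intervals of length $0.1$.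

**Lemma 6.1.** Let $\mathcal N:[0,90^\circ]\to[0,\infty)$ be nondecreasing and satisfy (5), and let $J=\int_0^1\mathcal N(u(v))\,dv-\int_0^2\mathcal N(s(m))\,dm$. Then

1. $J\ge0.17\,\mathcal N(15^\circ)$;
2. if $15^\circ\le\omega<\arccos0.8$ and $\mathcal N=0$ on $[0,\omega)$, then $J\ge\frac18\mathcal N(\omega)$.

*Proof.* **Step 1: sample angles.** Let $a_j=u(j/10)$ and $b_j=s(0.09j)$ for $0\le j\le9$, $q_j=s(0.9+0.1j)$ for $0\le j\le8$, and $q_9=15^\circ$. From $\cos a_j=c(1-\sqrt{j/10})$, $\cos b_j=c(1+0.3\sqrt j)$ and $\cos q_j=c(1+\sqrt{0.9+0.1j})$ we get the following table, with lower bounds for the $a_j$ and upper bounds for the $b_j$ and $q_j$, in degrees.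

| $j$ | 0 | 1 | 2 | 3 | 4 | 5 | 6 | 7 | 8 | 9 |
|---|---|---|---|---|---|---|---|---|---|---|
| $\cos a_j$ | .4142 | .2832 | .2290 | .1873 | .1522 | .1213 | .0934 | .0677 | .0437 | .0213 |
| $a_j\ge$ | 65.5 | 73.5 | 76.7 | 79.1 | 81.2 | 83.0 | 84.6 | 86.1 | 87.4 | 88.7 |
| $\cos b_j$ | .4142 | .5385 | .5899 | .6294 | .6627 | .6921 | .7186 | .7430 | .7657 | .7870 |
| $b_j\le$ | 65.6 | 57.5 | 53.9 | 51.0 | 48.5 | 46.3 | 44.1 | 42.1 | 40.1 | 38.1 |
| $\cos q_j$ | .8072 | .8284 | .8486 | .8680 | .8865 | .9043 | .9215 | .9382 | .9543 | — |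
| $q_j\le$ | 36.2 | 34.1 | 32.0 | 29.8 | 27.6 | 25.3 | 22.9 | 20.3 | 17.5 | 15 |

The closest comparisons, to six digits, are $\cos b_9=.787006>\cos38.1^\circ=.786935$; $\cos b_4=.662742>\cos48.5^\circ=.662620$; $\cos b_3=.629445>\cos51^\circ=.629320$; $\cos q_3=.867962>\cos29.8^\circ=.867765$; $\cos q_0=.807171>\cos36.2^\circ=.806960$. As $u$ is increasing and $\mathcal N$ nondecreasing,
$$\int_0^1\mathcal N(u(v))\,dv\ge0.1\sum_{j=0}^9\mathcal N(a_j).$$

**Step 2: part 1, the matching.** For $q\le37.5^\circ$, (5) gives $\mathcal N(b+q)\ge\mathcal N(q)+0.9\,\mathcal N(b)$. If also $q+15^\circ\le37.5^\circ$, using (5) twice,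
$$\mathcal N(b+q+15^\circ)\ge\mathcal N(q+15^\circ)+0.9\,\mathcal N(b)\ge\mathcal N(q)+0.9\,\mathcal N(15^\circ)+0.9\,\mathcal N(b).$$
By the table the following hold; an upper bound for the right side is in parentheses.

- $a_9\ge b_0+q_6$ $(88.5)$
- $a_8\ge b_1+q_4$ $(85.1)$
- $a_7\ge b_3+q_1$ $(85.1)$
- $a_6\ge b_2+q_3$ $(83.7)$
- $a_5\ge b_5+q_7+15$ $(81.6)$
- $a_4\ge b_4+q_2$ $(80.5)$
- $a_3\ge b_7+q_0$ $(78.3)$
- $a_2\ge b_6+q_9+15$ $(74.1)$
- $a_1\ge b_8+q_8+15$ $(72.6)$
- $a_0\ge b_9+q_5$ $(63.4)$

The extra $15^\circ$ is used with $q_7,q_8,q_9$, and $q_7+15^\circ\le35.3^\circ$, so the second inequality applies. Each $b_i$ and each $q_j$ occurs exactly once, and $q_9=15^\circ$. Hence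
$$0.1\sum_j\mathcal N(a_j)\ge0.09\sum_{i=0}^9\mathcal N(b_i)+0.1\sum_{j=0}^8\mathcal N(q_j)+(0.1+0.27)\,\mathcal N(15^\circ).$$

**Step 3: part 1, the negative integral.** As $s$ is decreasing, $\mathcal N(s(m))\le\mathcal N(b_j)$ on $[0.09j,0.09(j+1)]$ for $0\le j\le9$, and $\mathcal N(s(m))\le\mathcal N(q_j)$ on $[0.9+0.1j,1+0.1j]$ for $0\le j\le8$. On $[1.8,2]$ we have $s(m)\le s(1.8)<15^\circ$, as $\cos s(1.8)=.9699\ldots>\cos15^\circ=.9659\ldots$. So
$$\int_0^2\mathcal N(s(m))\,dm\le0.09\sum_{i=0}^9\mathcal N(b_i)+0.1\sum_{j=0}^8\mathcal N(q_j)+0.2\,\mathcal N(15^\circ).$$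
Subtracting, $J\ge(0.37-0.2)\,\mathcal N(15^\circ)$.

**Step 4: part 2, absorbing $\frac18\mathcal N(\omega)$.** Let $m_\omega=(\cos\omega/c-1)^2$. As $\cos\omega>0.8>c$, $s(m_\omega)=\omega$, and $m_\omega\le(\cos15^\circ/c-1)^2<1.7742$. For $m>m_\omega$ we have $s(m)<\omega$, so $\mathcal N(s(m))=0$. Define $g(y)=\mathcal N(s(y))$ for $0\le y\le m_\omega$, $g(y)=\mathcal N(\omega)$ for $m_\omega<y\le m_\omega+\frac18$, and $g(y)=0$ for larger $y$. Then
$$\int_0^2\mathcal N(s(m))\,dm+\tfrac18\mathcal N(\omega)=\int g,\qquad m_\omega+\tfrac18<1.9 .$$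
It is enough to show $\int g\le0.1\sum\mathcal N(a_j)$.

**Step 5: part 2, new sample angles.** Let $p_0=p_1=\arccos0.8\le36.9^\circ$ and $p_j=s(0.775+0.1j)$ for $2\le j\le9$. The cosines of $p_2,\dots,p_9$ are, truncated, $.82321,.84367,.86321,.88192,.89992,.91727,.93404,.95029$, so
$$p_2,\dots,p_9\le34.6,\ 32.5,\ 30.4,\ 28.2,\ 25.9,\ 23.5,\ 21.0,\ 18.2;$$
the closest comparison is $\cos p_2=.823217>\cos34.6^\circ=.823136$.

On $[0.09i,0.09(i+1)]$, $0\le i\le9$, we have $g\le\mathcal N(b_i)$: for $y\le m_\omega$ because $s(y)\le b_i$, and for $y>m_\omega$ because $b_i\ge b_9>38^\circ>\omega$.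

On $[0.9+0.1j,1+0.1j]$, $0\le j\le9$, we have $g\le\mathcal N(p_j)$. If $y\le m_\omega$, then $s(y)\le s(0.9+0.1j)\le p_j$; for $j=0,1$ note that $\cos s(0.9)=.807\ldots>0.8$. If $m_\omega<y\le m_\omega+\frac18$ and $j\ge2$, then $m_\omega\ge y-\frac18\ge0.775+0.1j$, so $\omega\le s(0.775+0.1j)=p_j$; for $j=0,1$ simply $\omega<\arccos0.8$. For larger $y$, $g=0$.

**Step 6: part 2, the matching.** So $\int g\le0.09\sum\mathcal N(b_i)+0.1\sum\mathcal N(p_j)$. By (5), applied with $\sigma=p_j\le36.9^\circ$, this is at most $0.1\sum\mathcal N(a_j)$, because of the following inequalities, in which each $b_i$ and each $p_j$ occurs exactly once.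

- $a_9\ge b_0+p_9$ $(83.8)$
- $a_8\ge b_1+p_5$ $(85.7)$
- $a_7\ge b_2+p_4$ $(84.3)$
- $a_6\ge b_5+p_0$ $(83.2)$
- $a_5\ge b_6+p_1$ $(81.0)$
- $a_4\ge b_3+p_6$ $(76.9)$
- $a_3\ge b_7+p_2$ $(76.7)$
- $a_2\ge b_8+p_3$ $(72.6)$
- $a_1\ge b_4+p_7$ $(72.0)$
- $a_0\ge b_9+p_8$ $(59.1)$ $\square$

To use part 2 with (3) we need $\mathcal N(\omega)\ge8$, where $\omega$ is the smallest nonzero angle. As $\theta$ is a class function on $\bar G$, it is enough that every nontrivial conjugacy class of $\bar G$ has at least $8$ elements. This is arranged below.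

## 7. Proof of Theorem A

We induct on $n=|G:Z(F)|$ over all finite pairs $(G,F)$. If $n=1$, then $t=1$ everywhere and the norm is $1$. Let $n>1$, assume the theorem for all pairs with smaller index, and suppose $1<\|\psi\|_1<\kappa$. We look for a contradiction. As in Section 2 we assume $\lambda$ faithful, which does not change $n$.

**Step 1: reduction to $D\le n/2$.** This restores the first hypothesis of Proposition 1.3. Suppose $D>n/2$ and let $F'=\operatorname{Irr}(G|\lambda)\setminus F$. Then $F'\ne\emptyset$, since otherwise $\psi=n\lambda1_Z$ has norm $1$. Put $\psi'=\psi_{F'}=n\lambda1_Z-\psi$. Then $\psi'(e)=n-D$, $Z(F')\ge Z$, and $|\psi|=|\psi'|$ off $Z$, while on $Z$ the absolute values are $D$ and $n-D$. So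
$$\|\psi\|_1-\|\psi'\|_1=\frac{D-(n-D)}n>0,$$
and $\|\psi'\|_1<\kappa$.

If $Z(F')=Z$, then $\|\psi'\|_1\ne1$, since otherwise Lemma 1.2 gives $F'=\operatorname{Irr}(G|\lambda)$. So we may replace $F$ by $F'$, with the same $Z,\lambda,n$ and now $\psi'(e)<n/2$. If $Z(F')>Z$, then by induction $\|\psi'\|_1=1$, so $n-D=|G:Z(F')|=n/q$ with $q=|Z(F'):Z|$. As $n-D<n/2$, $q\ge3$, and $\|\psi\|_1=1+\frac{2D-n}n=\frac{2D}n=2(1-\frac1q)\ge\frac43>\kappa$, a contradiction. (The degree-$2$ character of $S_3$ has $q=3$ and norm exactly $\frac43$.)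

**Step 2: for every normal $N$ with $Z<N\le G$, restriction is an injective map $F\to\operatorname{Irr}(N)$.** This is the source of all equidistribution. As $|G/N|<n$, the hypothesis of Lemma 3.1 holds by induction. If $K<G$ in that lemma, then $|K:Z(F_K)|=|K:Z|<n$, so by induction $\|\psi\|_1=\|\psi_{F_K}\|_1$ is $1$ or $\ge\kappa$, a contradiction. So $K=G$ and $F_K=F$.

By (S), not all $\chi\in F$ are linear. Hence no normal $N>Z$ is abelian: otherwise every $\chi_N$, being irreducible, would be linear.

**Step 3: $\bar G$ has no abelian minimal normal subgroup.** Suppose $V=N/Z$ is one. The center $Z(N)\ge Z$ is abelian and normal in $G$, so $Z(N)=Z$ by Step 2. Proposition 4.1 says that $\|\psi\|_1$ is $1$ or $\ge\kappa$, a contradiction.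

**Step 4: structure of $\bar G$.** We want every nontrivial normal subgroup to contain one fixed $\bar N$, and all nontrivial classes to be large. Fix a minimal normal subgroup $\bar N=N/Z$ of $\bar G$. By Step 3 it is a direct power of a nonabelian simple group. As $\bar N$ is perfect, $N=ZS$ with $S=[N,N]$, and as $Z$ is central $S=[ZS,ZS]=[S,S]$ is perfect.

*The centralizer of $\bar N$ in $\bar G$ is trivial.* Let $C/Z=C_{\bar G}(\bar N)$ and suppose $C>Z$. For $u\in C$ the map $n\mapsto[u,n]\in Z$ is a homomorphism on $N$, as $[u,nn']=[u,n]\,n[u,n']n^{-1}$ and $Z$ is central. It is trivial on $S$, as $S$ is perfect and $Z$ is abelian, and on $Z$. So $C$ centralizes $N$. As $\chi_N$ is irreducible, $C$ acts by scalars in each $\chi\in F$. But $C>Z$ is normal in $G$, so $\chi_C$ is irreducible by Step 2. Hence all $\chi\in F$ are linear, a contradiction.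

*Every nontrivial normal subgroup $H$ of $\bar G$ contains $\bar N$.* Otherwise $H\cap\bar N=1$ by minimality of $\bar N$, so $H$ commutes with $\bar N$, and $H\le C_{\bar G}(\bar N)=1$.

*Every nontrivial conjugacy class $X$ of $\bar G$ has at least $8$ elements.* Let $x\in X$. The kernel of the action of $\bar G$ on $X$ by conjugation centralizes $\langle X\rangle$, a nontrivial normal subgroup, which contains $\bar N$. So the kernel is trivial. Thus $\bar G$ is a nonsolvable transitive permutation group of degree $|X|$, and the point stabilizer $C_{\bar G}(x)$ has nontrivial center, as $x$ lies in it. As $S_4$ is solvable, $|X|\ge5$. The nonsolvable transitive groups of degrees $5,6,7$ are classified (see e.g. Dixon–Mortimer, *Permutation Groups*). In degree $5$ they are $A_5,S_5$, with point stabilizers $A_4,S_4$. In degree $6$ they are $PSL_2(5),PGL_2(5),A_6,S_6$, since imprimitive groups of degree $6$ embed in the solvable groups $S_2\wr S_3$ and $S_3\wr S_2$; the stabilizers are $D_{10}$ (dihedral of order $10$), $F_{20}$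 (Frobenius of order $20$), $A_5,S_5$. In degree $7$ they are $PSL_3(2),A_7,S_7$, with stabilizers $S_4,A_6,S_6$. All these stabilizers are centerless. So $|X|\notin\{5,6,7\}$.

**Step 5: $D\ge16$, and $t^2$ is equidistributed.** We check the hypotheses of Lemma 5.1. (a) is Step 2, (b) holds as $S$ is perfect, and (e) was shown in Step 2.

(c) An irreducible representation of $\bar G$ nontrivial on $\bar N$ is nontrivial, hence faithful, on some simple direct factor $S_1$ of $\bar N$. As $S_1$ is perfect, the degree is $\ge2$. Suppose it is $2$. Then the restriction to $S_1$ is irreducible, as otherwise it would be a sum of linear characters and trivial. So $2$ divides $|S_1|$, and $S_1$ contains an involution. The image of the perfect group $S_1$ lies in $SL_2(\mathbb C)$, whose only involution is $-I$. So $S_1$ has a central involution, a contradiction.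

(d) Let $\chi\in F$ have degree $2$ and afford $\rho$. As $\rho|_N$ is irreducible, $N=ZS$ and $Z$ acts by scalars, $\rho|_S$ is irreducible; $\det=1$ on $S$; and $2$ divides $|\rho(S)|$. So $\rho(S)$ contains the only involution $-I$ of $SL_2(\mathbb C)$, and $\rho(z)=-I$ for some $z\in S$. The normal subgroup $\{g:\rho(g)\text{ scalar}\}\ge Z$ equals $Z$: otherwise by Step 4 it contains $N$, contradicting irreducibility of $\chi_N$. So $z\in Z\cap S$.

Lemma 5.1 gives $D\ge16$, and $t^2$ averages to $1/D$ over every coset of $\bar N$. By Step 4, a coset of a nontrivial normal subgroup $H$ of $\bar G$ is a union of cosets of $\bar N$, so $t^2$ averages to $1/D$ over it too.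

**Step 6: growth.** By Step 5 and Lemma 2.4, $\mathcal N(\sigma)=|A_\sigma|-1$ satisfies (5).

**Step 7: $J\ge1$.** Let $\omega=\min_{x\ne1}\theta(x)$. Then $\omega>0$, as $t<1$ off the identity of $\bar G$. By Step 4 at least $8$ elements have angle exactly $\omega$, so $\mathcal N(\omega)\ge8$, and $\mathcal N=0$ on $[0,\omega)$. There are four ranges.

If $\omega\ge45^\circ$, then $t\le\frac1{\sqrt2}$ off $Z$, $2D\le n$ by Step 1, and Proposition 1.3 gives $\|\psi\|_1\ge\kappa$.

If $\arccos0.8\le\omega<45^\circ$, the term-by-term estimate of Section 2 still works. Let $t_\omega=\cos\omega\in(\frac1{\sqrt2},0.8]$. For $x\ne1$ with $t=t(x)>0$,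
$$f(\theta(x))=t^2\Bigl(\frac2{ct}-\frac1{c^2}\Bigr)\ge t^2\Bigl(\frac2{ct_\omega}-\frac1{c^2}\Bigr)>0,$$
as $t\le t_\omega<2c$; terms with $t=0$ vanish. So all terms of $J$ are nonnegative and $J\ge8f(\omega)$. Since $0.70<\frac{t_\omega}c-1<0.9314$, $f(\omega)>1-0.9314^2>0.13>\frac18$, and $J\ge1$.

If $15^\circ\le\omega<\arccos0.8$, Lemma 6.1(2) gives $J\ge\frac88=1$.

If $\omega<15^\circ$, then $\mathcal N(15^\circ)\ge8$ and Lemma 6.1(1) gives $J\ge0.17\cdot8=1.36$.

In the last three ranges (3) gives $\|\psi\|_1\ge\kappa$. In every range this contradicts $\|\psi\|_1<\kappa$, and Theorem A is proved. $\blacksquare$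

## 8. Compact groups: proof of Theorem B

Let $G$ be compact, $\lambda$ faithful, $\|\psi\|_1<\kappa$. We show $\|\psi\|_1=1$. As $\bigcap_F\ker\chi=\ker\lambda=1$, $G$ has a faithful finite-dimensional representation, so it is a compact Lie group. A subscript $0$ denotes identity components. Let $N$ be the preimage in $G$ of $\bar G_0$. Then $N\ge Z$ and $G/N$ is finite, and by Theorem A the hypothesis on finite pairs in Lemma 3.1 is satisfied, so that lemma applies to $N$.

We use basic structure of compact Lie groups. A compact connected Lie group $L$ equals $Z(L)_0[L,L]$ with $[L,L]$ closed, connected, semisimple and perfect. A compact connected semisimple group is a product of commuting closed connected normal subgroups with simple Lie algebras (its simple factors). The quotient $L/Z(L)$ is centerless and is a (possibly empty) direct product of compact connected centerless groups with simple Lie algebras. We also use Kemperman's theorem (Fund. Math. 56 (1964) 51–68): in a compact connected group with normalized Haar measure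 $\mu$, nonempty compact sets satisfy $\mu(AB)\ge\min(\mu(A)+\mu(B),1)$. For instance, two arcs of lengths $a$ and $b$ on the circle of length $1$ have a sumset which is an arc of length $\min(a+b,1)$.

**Lemma 8.1.** Let $P=\prod P_i$ be a finite direct product of compact connected centerless Lie groups with simple Lie algebras, and $M$ a closed normal subgroup. Then $M$ is the product of some of the $P_i$. In particular $P/M$ is again such a product (trivial or semisimple, and centerless).

*Proof.* The projection $p_i(M)$ is a closed normal subgroup of $P_i$, and its Lie algebra is an ideal. If this ideal is $0$, then $p_i(M)$ is finite and normal in a connected group, hence central, hence trivial. Otherwise $p_i(M)=P_i$, and then $M\ge[M,P_i]=[p_i(M),P_i]=[P_i,P_i]=P_i$. So $M$ is the product of those $P_i$ with $p_i(M)\ne1$. $\square$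

**Case 0: $\bar G_0=1$.** This case reduces directly to Theorem A. Here $N=Z$ and $G/Z$ is finite. In the notation of the proof of Lemma 3.1, $J_N=\{\lambda\}$, $T=G$, and by (6) $|\psi(g)|=|b_\lambda(gZ)|$, since $|\hat\lambda|=1$. So $\|\psi\|_1=\|\psi_{F^*}\|_1$ for a set $F^*$ of characters of a finite group $\Gamma$. By Theorem A it is $1$.

**Case 1: $\bar G_0\ne1$ is semisimple with trivial center.** We derive a contradiction from $\|\psi\|_1<\kappa$. By Lemma 3.1 we may replace $(G,F)$ by $(K,F_K)$: the subgroup $Z$, the character $\lambda$ and the norm are the same, and $\bar K_0=\bar G_0$ because $N\le K$. So we assume that restriction $F\to\operatorname{Irr}(N)$ is well defined and injective.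

**Step 1: the shape of $N$.** The subgroup $N_0$ is open in $N$, so its image is open in the connected group $\bar N=N/Z=\bar G_0$. Hence $N_0$ maps onto $\bar N$ and $N=N_0Z$. Let $S=[N_0,N_0]$, so $N_0=Z(N_0)_0S$. As $Z$ is central, $Z(N_0)$ and $Z(S)$ are central in $N$. As $\bar N$ is centerless, they lie in $Z$. So $N=ZS$, with $S$ closed, connected, semisimple and perfect.

**Step 2: $D\ge16$ and equidistribution.** We check Lemma 5.1. (a) and (b) hold. (e) If all $\chi\in F$ were linear, $S$ would act trivially in all of them, so $S\le Z$ and $N=Z$, a contradiction. (c) An irreducible representation of $\bar G$ nontrivial on the perfect group $\bar N$ has degree $\ge2$. If the degree is $2$, the image of $\bar N$ is a nontrivial connected perfect compact subgroup of $U(2)$. It lies in $SU(2)$, whose closed connected subgroups are trivial, circles, or all of $SU(2)$, so it is $SU(2)$. But $\bar N$ is centerless, so it is a product as in Lemma 8.1 and its quotients are centerless, a contradiction. (d) Let $\chi\in F$ have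 degree $2$ and afford $\rho$. As $\rho|_N$ is irreducible and $N=ZS$, $\rho|_S$ is irreducible, and as before $\rho(S)=SU(2)$. The image of each simple factor of $S$ is a closed connected normal subgroup of $SU(2)$, hence $1$ or $SU(2)$. Two commuting factors cannot both have image $SU(2)$, so exactly one factor $S_1$ does. The kernel of $\rho:S_1\to SU(2)$ is finite, because the Lie algebra of $S_1$ is simple. So this map is a covering of the simply connected group $SU(2)$ by a connected group, that is, an isomorphism. The central involution $z$ of $S_1\cong SU(2)$ commutes with all other factors, so $z\in Z(S)\le Z$, and $\rho(z)=-I$.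

Hence $D\ge16$, and $t^2$ averages to $1/D$ over each coset of $\bar N$ in $\bar G$.

**Step 3: growth for measures.** Let $Q=\bar G/\bar N$, a finite group, let $\mu$ be Haar measure on $\bar G$ giving each coset of $\bar N$ measure $1$, and put $\mathcal N(\sigma)=\mu(A_\sigma)$. We claim that (5) holds. The plan is to use Kemperman's theorem inside the cosets of $\bar N$, to model measures by intervals in a cyclic group $\mathbb Z/m$, and to use Lemma 2.3 in the finite group $Q\times\mathbb Z/m$.

Let $\sigma\le37.5^\circ$, $A=A_\sigma$, $B=A_\beta$. For $q\in Q$ write $A_q,B_q,(BA)_q$ for the intersections with the coset $q$. As in Lemma 2.4, $\mu(A_q)\cos^2\sigma\le\frac1D$ gives $\mu(A_q)\le\frac1{10}$. The set $\{q:A_q\ne\emptyset\}$ and the function $q\mapsto\mu(A_q)$ are conjugation-invariant. Let $B_r,A_s\ne\emptyset$. Write $B_r=gB^0$ and $A_s=A^0h$ with $B^0,A^0\subseteq\bar N$ compact. As $\mu$ is two-sided invariant, Kemperman's theorem in $\bar N$ gives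
$$\mu((BA)_{rs})\ge\mu(gB^0A^0h)=\mu(B^0A^0)\ge\min(1,\mu(B_r)+\mu(A_s)).$$

For a prime $m$, with elements of $\mathbb Z/m$ written $0,\dots,m-1$, let
$$A'=\{(q,i):A_q\neq\emptyset,\ 0\le i\le\lfloor(m-1)\mu(A_q)\rfloor\},\quad B'=\{(q,i):B_q\neq\emptyset,\ 0\le i\le\lfloor(m-1)\mu(B_q)\rfloor\}$$
in $Q\times\mathbb Z/m$. Then $A'$ is conjugation-invariant, $|A'|\ge(m-1)\mu(A)$ and $|B'|\ge(m-1)\mu(B)$. The fiber of $B'A'$ over $q$ is the union, over $rs=q$ with $B_r,A_s\ne\emptyset$, of sums of two intervals starting at $0$. Such a sum is $\{0,\dots,j\}$ with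
$$j\le\min\bigl(m-1,(m-1)(\mu(B_r)+\mu(A_s))\bigr)\le(m-1)\mu((BA)_q).$$
So each fiber has at most $1+(m-1)\mu((BA)_q)$ elements, and $|B'A'|\le|Q|+(m-1)\mu(BA)$.

Apply Lemma 2.3 to $A'$ with $k=0.9$, and let $H$ be the resulting normal subgroup of $Q\times\mathbb Z/m$. As $m$ is prime, $H\cap(1\times\mathbb Z/m)$ is trivial or everything. If it is trivial, $H$ embeds in $Q$, so $|H|\le|Q|$ and $|HA'|-0.9|H|\ge|A'|-|Q|$. Otherwise $H\ge1\times\mathbb Z/m$ and $HA'$ is a union of full fibers. Each fiber contains at most $1+\frac{m-1}{10}\le m(\frac1{10}+\frac1m)$ elements of $A'$, so $|A'|\le(\frac1{10}+\frac1m)|HA'|$ and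
$$|HA'|-0.9|H|\ge0.1|HA'|\ge\frac{|A'|}{1+10/m}\ge|A'|\Bigl(1-\frac{10}m\Bigr)\ge|A'|-10|Q|,$$
using $|A'|\le m|Q|$. In both cases, taking $S=B'$ in Lemma 2.3, $|B'A'|\ge|A'|+0.9|B'|-10|Q|$. Hence
$$|Q|+(m-1)\mu(BA)\ge(m-1)\bigl(\mu(A)+0.9\,\mu(B)\bigr)-10|Q|.$$
Dividing by $m-1$ and letting $m\to\infty$ through primes, $\mu(BA)\ge\mu(A)+0.9\,\mu(B)$. As $BA\subseteq A_{\beta+\sigma}$, (5) follows.

**Step 4: contradiction.** Integrating (4) over $\bar G$,
$$\int_{\bar G}f(\theta(x))\,d\mu=\int_0^1\mathcal N(u(v))\,dv-\int_0^2\mathcal N(s(m))\,dm\ge0.17\,\mathcal N(15^\circ)\ge0$$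
by Lemma 6.1(1). By (1) and (2) this says $\|\psi\|_1\ge\kappa$, a contradiction. Here no class sizes are needed, because the identity has been included in $\mathcal N$.

**Case 2: $\bar G_0\neq1$ arbitrary.** We split $F$ according to the action of $Z(N)$ and feed the pieces into Case 1. By Lemma 3.1 we may again replace $(G,F)$ by $(K,F_K)$ and assume that restriction $F\to\operatorname{Irr}(N)$ is well defined and injective.

**Step 1: the pieces $F_\nu$.** Let $B=Z(N)\ge Z$, a closed normal subgroup of $G$. Each $\chi\in F$ is scalar on $B$, as $\chi_N$ is irreducible. For a linear character $\nu$ of $B$ let $F_\nu=\{\chi\in F:\chi_B=d_\chi\nu\}$. When $F_\nu\ne\emptyset$,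
$$\psi_{F_\nu}(g)=\int_B\psi(gb)\overline{\nu(b)}\,db,$$
because $\chi(gb)=\chi(g)\nu'(b)$ for $\chi\in F_{\nu'}$. So $\|\psi_{F_\nu}\|_1\le\|\psi\|_1<\kappa$. Let $Z_\nu=Z(F_\nu)\ge B$.

**Step 2: the identity component of $G/Z_\nu$.** As in Case 1, $N=N_0Z$. As $Z$ is central, $Z(N)=Z(N_0)Z$, and $N_0\cap Z(N_0)Z=Z(N_0)$, because an element of $N_0\cap Z$ lies in $Z(N_0)$. So $N/B\cong N_0/Z(N_0)$ is connected and is a product of groups as in Lemma 8.1. The group $NZ_\nu/Z_\nu$ is a quotient of $N/B$, so it is connected, and by Lemma 8.1 it is trivial or semisimple, and centerless. It is closed of finite index in $G/Z_\nu$, so it is the identity component $(G/Z_\nu)_0$.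

**Step 3: conclusion.** If $(G/Z_\nu)_0$ were nontrivial, Case 1 applied to $(G,F_\nu)$, after factoring out the kernel of its linear character, would give a contradiction with $\|\psi_{F_\nu}\|_1<\kappa$. So $N\le Z_\nu$, that is, $N$ acts by scalars in each $\chi\in F_\nu$. As $\chi_N$ is irreducible, $\chi$ is linear. This holds for every $\nu$ with $F_\nu\neq\emptyset$, so all $\chi\in F$ are linear. Then (S), together with $\|\psi\|_1<\kappa$, gives $\|\psi\|_1=1$. Theorem B is proved. $\blacksquare$
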